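
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\newtheorem*{question}{Question}

\title{Left noetherian connected algebras that are not quotients\\ of left noetherian connected algebras\\ of finite global dimension}


\begin{abstract}
Over every field $k$, the left noetherian connected graded algebra
$k\langle x,y\rangle/\big((xy-yx)x,\,(xy-yx)y\big)$ is not a graded quotient of any left noetherian connected graded $k$-algebra of finite global dimension. If it were, it would carry a nonzero bounded minimal complex of free modules of finite rank whose reduction to $k[x,y]$ has finite-dimensional homology. But in the reduction of any minimal complex over this algebra, every boundary is a sum of cycles multiplied by elements of positive degree, and this rules out such a complex. The argument gives counterexamples of every integral Gelfand--Kirillov dimension at least $2$. A variant gives a two-sided noetherian domain when $k$ is not algebraic over a finite field. In contrast,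 every finite-dimensional connected algebra is a quotient of a noetherian connected algebra of finite global dimension.
\end{abstract}

\section{The question}\label{sec:intro}

Fix a field $k$. A \emph{connected algebra} is an $\mathbb N$-graded $k$-algebra $A=\bigoplus_{n\ge 0}A_n$ with $A_0=k$; we put $A_+=\bigoplus_{n\ge 1}A_n$. Modules and ideals are graded unless we say otherwise, homomorphisms between connected algebras preserve degree, and a \emph{quotient} of $A$ is an algebra $A/I$ with $I$ a graded two-sided ideal. We write f.d.\ for finite-dimensional over $k$.

A finitely generated commutative connected algebra is a quotient of a polynomial ring with weighted variables. However singular it is, it is a quotient of a noetherian algebra of finite global dimension. For noncommutative algebras the obvious substitute is the free algebra: it has global dimension at most $1$ and maps onto everything finitely generated, but with two or more generators it is not noetherian. So one has to impose enough relations on the free algebra to make it noetherian, but few enough to keep the global dimension finite and to stay above the given algebra. The following question is posed in \cite{NCAG}.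

\begin{question}
Is every left noetherian connected algebra a quotient of a left noetherian connected algebra of finite global dimension?
\end{question}

The simplest cases suggest the answer yes. It is yes for commutative algebras, as we just saw, and it is yes for f.d.\ algebras (Theorem~\ref{thm:fd}). In general, however, the answer is no.

\begin{theorem}\label{thm:main}
For every field $k$, the algebra
\[
A=k\langle x,y\rangle/\big((xy-yx)x,\ (xy-yx)y\big),\qquad \deg x=\deg y=1,
\]
is left noetherian, and it is not a quotient of any left noetherian connected $k$-algebra of finite global dimension.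
\end{theorem}

Neither condition on the larger algebra can be dropped: $A$ is a quotient of the free algebra $k\langle x,y\rangle$, which has global dimension $1$, and of itself, which is left noetherian.

\medskip
\noindent\textbf{The idea.} Let $C=k[x,y]$, a quotient of $A$ by an ideal of square zero. Suppose $B\to A$ is surjective with $B$ left noetherian of finite global dimension. Tensoring the minimal free resolution of the right module $k_B$ with $A$ gives a nonzero complex $T$ of free right $A$-modules that is \emph{bounded}, has terms of finite rank, and has differentials with matrix entries in $A_+$. Both $T$ and its reduction $T\otimes_AC$ have f.d.\ homology. (For a commutative algebra generated by $x_1,\dots,x_n$, with $B=k[X_1,\dots,X_n]$, this $T$ is the Koszul complex on $x_1,\dots,x_n$.) So it is enough to show that $A$ carries no such complex.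

In $A$ the relation $xy=yx$ does not hold, but it holds after right multiplication by any generator. The effect on $T\otimes_AC$ is that each boundary is a sum of \emph{cycles times elements of $C_+$} (Lemma~\ref{lem:boundary}). On the other hand, in a bounded complex of free modules of finite rank over $k[x,y]$ with f.d.\ homology, every cycle one step below the top is a boundary, because $k[x,y]$ has depth $2$. So the module $Z$ of these cycles satisfies $Z=ZC_+$, and Nakayama's lemma gives $Z=0$. As the top differential is injective with image $Z$, the top term is zero, a contradiction.

\medskip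
\noindent\textbf{Contents.} Section~\ref{sec:construction} constructs $A$, and more generally an algebra $A(C,V)$ for each left noetherian $C$ with an f.d.\ generating space $V$. Section~\ref{sec:finiteness} produces the complex $T$. Section~\ref{sec:byhand} watches the obstruction appear in $A$ by hand. Section~\ref{sec:proof} proves Theorem~\ref{thm:main} as a case of Theorem~\ref{thm:general} and deduces a classification for Artin--Schelter regular $C$. Section~\ref{sec:twosided} gives two-sided noetherian counterexamples, one of them a domain, when $k$ is not algebraic over a finite field. Section~\ref{sec:fd} treats f.d.\ algebras.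

\section{Postponing the relations of an algebra}\label{sec:construction}

Let $C$ be a left noetherian connected algebra and $V\subset C_+$ an f.d.\ graded subspace that generates $C$ as an algebra. Let $F=T(V)$ be the free algebra on $V$, graded so that $V$ keeps its degrees, and let $J$ be the kernel of $F\to C$. Put
\[
A(C,V)=F/JF_+ .
\]
Here $JF_+$ is a two-sided ideal contained in $J$, so there are surjections $F\to A(C,V)\to C$; we write $a\mapsto\bar a$ for the second one. A relation of $C$ need not hold in $A(C,V)$, but it does after multiplication \emph{on the right} by any generator.

\begin{lemma}\label{lem:structure}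
Let $A=A(C,V)$.
\begin{enumerate}
\item[(i)] There is an isomorphism $A_+\cong C\otimes V$ of graded vector spaces under which, for $b\in A$, $c\in C$, $v\in V$,
\begin{equation}\label{eq:product}
b\,(c\otimes v)=\bar b\,c\otimes v,\qquad \overline{c\otimes v}=cv .
\end{equation}
\item[(ii)] $A$ is left noetherian.
\item[(iii)] If $b$ is in the kernel of $A\to C$, then $bA_+=0$. In particular the square of this kernel is zero.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Each word of positive length has a unique last letter, so $F_+=F\otimes V$. Since $JF=J$, we get $JF_+=JFV=JV=J\otimes V$. Hence $A_+=(F\otimes V)/(J\otimes V)=C\otimes V$, where the class of $fv$ corresponds to $\bar f\otimes v$, with $\bar f$ the image of $f$ in $C$. If $g\in F$ represents $b$, then $g\cdot fv=(gf)v$ gives the first formula of \eqref{eq:product}. The second is clear, since $fv$ maps to $\bar fv$ in $C$.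

(ii) By \eqref{eq:product} the left $A$-submodules of $A_+$ are the left $C$-submodules of the finitely generated free module $C\otimes V$. So $A_+$ is a noetherian left $A$-module, and $A/A_+=k$.

(iii) If $\bar b=0$, then $bA_+=0$ by \eqref{eq:product}. The kernel lies in $A_+$ because $A_0=C_0=k$.
\end{proof}

\begin{example}\label{ex:A}
Let $C=k[x,y]$, $V=kx+ky$ and $m=xy-yx\in F=k\langle x,y\rangle$. Then $J=FmF$ and $JF_+=FmF_+=FmxF+FmyF$, so $A(C,V)$ is the algebra $A$ of Theorem~\ref{thm:main}, and it is left noetherian. Every element of $A_+$ is uniquely $f\otimes x+g\otimes y$ with $f,g\in C$. It maps to $fx+gy$ in $C$, so the kernel of $A\to C$ consists of the elements $c\,y\otimes x-c\,x\otimes y$ with $c\in C$; the class of $m$ is $x\otimes y-y\otimes x$. This kernel is infinite-dimensional, and by Lemma~\ref{lem:structure}(iii) each of its graded subspaces is a right ideal. So $A$ is not right noetherian.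
\end{example}

\section{What a surjection from $B$ leaves behind}\label{sec:finiteness}

We recall minimal resolutions. Let $B$ be a connected algebra. \emph{Nakayama's lemma} says that a bounded-below right module $N$ with $N=NB_+$ is zero: a nonzero element of lowest degree cannot lie in $NB_+$. Consequently a graded complement $W_0$ of $NB_+$ in a bounded-below module $N$ generates $N$. The kernel of $W_0\otimes B\to N$ lies in $W_0\otimes B_+$, and it is again bounded below. Repeating this gives the minimal free resolution $Q$ of $N$, with $Q_i=W_i\otimes B$ and $D_i(Q_i)\subset Q_{i-1}B_+$. The differential of $Q\otimes_Bk$ is therefore zero, and $W_i\cong\operatorname{Tor}_i^B(N,k)$.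

We call a complex $T$ of free right modules over a connected algebra $A$ \emph{minimal} if $D_i(T_i)\subset T_{i-1}A_+$ for all $i$. When the $T_i$ are finitely generated we choose homogeneous bases, write $T_i=A^{r_i}$ as columns (suppressing shifts of degree), and let $D_i:T_i\to T_{i-1}$ be left multiplication by a matrix. Minimality then says that the matrix entries lie in $A_+$. By a \emph{finite minimal complex} over $A$ we mean a minimal complex of finitely generated graded free right $A$-modules with only finitely many nonzero terms.

\begin{lemma}\label{lem:transport}
Let $B\to A\to E$ be surjections of connected algebras, and suppose that $\bigoplus_i\operatorname{Tor}^B_i(k,k)$ is f.d. Let $Q$ be the minimal free resolution of the right module $k_B$. Then $T=Q\otimes_BA$ is a finite minimal complex over $A$ with $T_0=A$, and $H_i(T\otimes_AE)=\operatorname{Tor}_i^B(k,E)$ for all $i$.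
\end{lemma}

\begin{proof}
We have $T_i=W_i\otimes A$ with $W_i\cong\operatorname{Tor}_i^B(k,k)$ and $W_0=k$, and $B_+$ maps into $A_+$. Moreover $T\otimes_AE=Q\otimes_BE$, whose homology is $\operatorname{Tor}^B(k,E)$ by definition.
\end{proof}

\begin{lemma}\label{lem:finite}
Let $B$ be a left noetherian connected algebra of finite global dimension, and let $B\to E$ be a surjection of connected algebras. Then $\bigoplus_i\operatorname{Tor}_i^B(k,k)$ and $\bigoplus_i\operatorname{Tor}_i^B(k,E)$ are f.d.
\end{lemma}

\begin{proof}
Both ${}_Bk$ and ${}_BE$ are cyclic left modules. Since $B$ is left noetherian, each has a resolution by finitely generated free left modules. Applying $k\otimes_B-$ to it shows that every $\operatorname{Tor}_i^B(k,k)$ and every $\operatorname{Tor}_i^B(k,E)$ is f.d. Finite global dimension, on either side, makes $\operatorname{Tor}_i^B(k,k)$ vanish for $i\gg0$. Hence the minimal resolution $Q$ of $k_B$ has $Q_i=0$ for $i\gg0$, and $\operatorname{Tor}_i^B(k,E)=H_i(Q\otimes_BE)=0$ for $i\gg0$.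
\end{proof}

Note how the two sides interact. The complex $Q$ consists of \emph{right} modules over an algebra that is noetherian only on the \emph{left}; its terms are nevertheless finitely generated, because $\operatorname{Tor}^B_i(k,k)$ can be computed from either side.

\section{The obstruction by hand}\label{sec:byhand}

Let $A$ and $C=k[x,y]$ be as in Example~\ref{ex:A}. We look for a finite minimal complex $T$ over $A$ with $T_0=A$ such that $P=T\otimes_AC$ has f.d.\ homology, starting in the most natural way, with $T_1=A^2$ and $D_1=(x,\ y)$. This is what one gets when $B$ is generated by two elements over $x$ and $y$.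

Over $C$ the kernel of $\bar D_1=(x,\ y):C^2\to C$ is $Z_1=\binom{y}{-x}C$, and the Koszul complex ends at the next step with $P_2=C$ and $\bar D_2=\binom{y}{-x}$. This column cannot be used over $A$, since $xy-yx\ne0$ there. Which columns can? Let $a=a'\otimes x+a''\otimes y$ and $b=b'\otimes x+b''\otimes y$ be elements of $A_+$. By \eqref{eq:product},
\[
xa+yb=(xa'+yb')\otimes x+(xa''+yb'')\otimes y .
\]
So $D_1\binom ab=0$ means that \emph{both} coefficient columns $\binom{a'}{b'}$ and $\binom{a''}{b''}$ are in $Z_1$, say equal to $\binom{y}{-x}c'$ and $\binom{y}{-x}c''$. Over $C$ the column $\binom ab$ becomes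
\[
\binom{\bar a}{\bar b}=\binom{a'}{b'}x+\binom{a''}{b''}y=\binom{y}{-x}(c'x+c''y)\in Z_1C_+ .
\]
The generator of $Z_1$ is never a boundary; only its multiples by $C_+$ can be.

Now suppose the complex stops at $T_2$. Then $\ker\bar D_2=H_2(P)$ is an f.d.\ submodule of a free $C$-module, hence zero. As $\bar D_2$ maps $C^{r_2}$ injectively into $Z_1\cong C$, we have $r_2\le1$. If $r_2=0$, then $H_1(P)=Z_1$ is infinite-dimensional. If $r_2=1$, the image is $\binom{y}{-x}fC$ with $0\ne f\in C_+$ homogeneous, and $H_1(P)\cong C/fC$ is infinite-dimensional, since $\dim (C/fC)_n=\deg f$ for large $n$.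

So one must go on, and the same thing happens again. Take $T_2=A^2$ and
\[
D_2=M=\begin{pmatrix} y\otimes x& y\otimes y\\ -x\otimes x&-x\otimes y\end{pmatrix},
\qquad
\bar M=\begin{pmatrix} yx& y^2\\ -x^2&-xy\end{pmatrix}=\binom{y}{-x}(x,\ y).
\]
Then the image of $\bar D_2$ is $\binom{y}{-x}C_+=Z_1C_+$, so $H_1(P)$ is one-dimensional. But $\ker\bar M=\ker (x,\ y)$ is again $\binom{y}{-x}C$, and since $\bar M\binom{y}{-x}=0$, formula \eqref{eq:product} gives $MM=0$. Continuing with $D_i=M$ for all $i\ge2$ we get a complex
\[
\cdots\xrightarrow{\ M\ }A^2\xrightarrow{\ M\ }A^2\xrightarrow{\,(x,\ y)\,}A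
\]
with $H_i(P)$ one-dimensional for every $i\ge0$. The homology groups are small, but the complex never stops. The next section shows that this is unavoidable, whatever the ranks and degrees.

\section{The obstruction in general}\label{sec:proof}

Keep $C$, $V$ and $A=A(C,V)$ from Section~\ref{sec:construction}, and let $v_1,\dots,v_s$ be a homogeneous basis of $V$. In Section~\ref{sec:byhand}, the boundaries had to lie in $Z_1C_+$ because the coefficient columns of a boundary are themselves cycles. This holds for every minimal complex.

\begin{lemma}\label{lem:boundary}
Let $T$ be a finite minimal complex over $A$, with differentials $D_i$, and let $P=T\otimes_AC$, with differentials $\bar D_i$. Then for all $i$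
\[
\bar D_{i+1}(P_{i+1})\subset\ker(\bar D_i)\,C_+ .
\]
\end{lemma}

\begin{proof}
By minimality the entries of $D_{i+1}$ are in $A_+=C\otimes V$, so $D_{i+1}=\sum_jD_{i+1}^{(j)}\otimes v_j$ with matrices $D_{i+1}^{(j)}$ over $C$. By the first formula of \eqref{eq:product}, applied entry by entry,
\[
0=D_iD_{i+1}=\sum_j\bar D_iD_{i+1}^{(j)}\otimes v_j,\qquad\text{so}\qquad \bar D_iD_{i+1}^{(j)}=0\ \text{ for every } j .
\]
By the second formula, $\bar D_{i+1}=\sum_jD_{i+1}^{(j)}v_j$. For a basis vector $e$ of $P_{i+1}$ the elements $z_j=D_{i+1}^{(j)}e$ are thus in $\ker\bar D_i$, and $\bar D_{i+1}e=\sum_jz_jv_j\in\ker(\bar D_i)C_+$. Since $\ker(\bar D_i)C_+$ is a right submodule, the claim follows.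
\end{proof}

To contradict the lemma we need a place where every cycle is a boundary. It is next to the top of the complex, under a condition on $C$ that amounts to depth at least $2$. Below, $\operatorname{Hom}_C$ and $\operatorname{Ext}_C$ are those of graded right modules, taken over all shifts of degree.

\begin{proposition}\label{prop:vanish}
Suppose that $\operatorname{Hom}_C(k,C)=0$ and $\operatorname{Ext}^1_C(k,C)=0$ for right modules. If $T$ is a finite minimal complex over $A=A(C,V)$ such that $P=T\otimes_AC$ has f.d.\ total homology, then $T=0$.
\end{proposition}

\begin{proof}
An f.d.\ right $C$-module $N$ has a finite filtration whose factors are shifts of $k$, because its component of highest degree is killed by $C_+$. So for every finitely generated free module $G$ the hypotheses give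
\begin{equation}\label{eq:depth}
\operatorname{Hom}_C(N,G)=0=\operatorname{Ext}_C^1(N,G).
\end{equation}
In particular an f.d.\ submodule of $G$ is zero.

Suppose $T\neq0$ and let $d$ be the largest index with $T_d\ne0$; then $P_d\neq0$. Put $Z=\ker(\bar D_{d-1}:P_{d-1}\to P_{d-2})$ and $N=Z/\bar D_d(P_d)=H_{d-1}(P)$.

The kernel of $\bar D_d$ is $H_d(P)$, an f.d.\ submodule of a free module, so $\bar D_d$ is injective. The exact sequence
\[
0\longrightarrow P_d\xrightarrow{\ \bar D_d\ }Z\longrightarrow N\longrightarrow 0
\]
splits, as $N$ is f.d.\ and $\operatorname{Ext}^1_C(N,P_d)=0$ by \eqref{eq:depth}. So $N$ is isomorphic to an f.d.\ submodule of $Z\subset P_{d-1}$, hence $N=0$ and $Z=\bar D_d(P_d)$.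

By Lemma~\ref{lem:boundary}, $Z=\bar D_d(P_d)\subset ZC_+$. Since $Z$ is bounded below, Nakayama's lemma gives $Z=0$. As $\bar D_d$ is injective, $P_d=0$, a contradiction.
\end{proof}

\begin{theorem}\label{thm:general}
Let $C$ be a left noetherian connected algebra with an f.d.\ graded generating space $V\subset C_+$. Suppose that $\operatorname{Hom}_C(k,C)=0=\operatorname{Ext}_C^1(k,C)$ for right modules. Then $A(C,V)$ is left noetherian, and it is not a quotient of any connected algebra $B$ for which $\bigoplus_i\operatorname{Tor}_i^B(k,k)$ and $\bigoplus_i\operatorname{Tor}_i^B(k,C)$ are f.d. In particular it is not a quotient of any left noetherian connected algebra of finite global dimension.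
\end{theorem}

\begin{proof}
$A=A(C,V)$ is left noetherian by Lemma~\ref{lem:structure}. Suppose $B\to A$ is a surjection with the stated finiteness, where $C$ is a left $B$-module through $B\to A\to C$. Lemma~\ref{lem:transport} with $E=C$ gives a finite minimal complex $T$ over $A$ with $T_0=A\ne0$ such that $T\otimes_AC$ has f.d.\ total homology. This contradicts Proposition~\ref{prop:vanish}. The last statement follows from Lemma~\ref{lem:finite} with $E=C$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Example~\ref{ex:A} we have to check the hypotheses of Theorem~\ref{thm:general} for $C=k[x,y]$. The Koszul resolution $0\to C\to C^2\to C\to k\to 0$ has the maps $\binom{y}{-x}$ and $(x,\ y)$. Applying $\operatorname{Hom}_C(-,C)$ to its free part gives, up to shifts, the complex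
\[
C\longrightarrow C^2\longrightarrow C,\qquad c\longmapsto (xc,yc),\qquad (a,b)\longmapsto ya-xb .
\]
The first map is injective, so $\operatorname{Hom}_C(k,C)=0$. If $ya=xb$, then $x$ divides $a$ because $x$ and $y$ are coprime; writing $a=xc$ we get $b=yc$. So $\operatorname{Ext}_C^1(k,C)=0$.
\end{proof}

\begin{remark}\label{rem:needed}
Neither hypothesis on $C$ can be omitted. For $C=k$ and $V=0$ we have $\operatorname{Ext}_C^1(k,C)=0$ but $\operatorname{Hom}_C(k,C)\neq0$, and $A(C,V)=k$. For $C=k[x]$ and $V=kx$ we have $\operatorname{Hom}_C(k,C)=0$ but $\operatorname{Ext}_C^1(k,C)\ne0$; here $J=0$ and $A(C,V)=k[x]$ has global dimension $1$. The complex $0\to k[x]\xrightarrow{x}k[x]\to0$ is minimal with one-dimensional homology, and the step of the proof that fails is the splitting: $0\to xC\to C\to k\to0$ does not split.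
\end{remark}

For regular algebras these are the only exceptions. Recall that a connected algebra $C$ is \emph{Artin--Schelter regular of dimension $d$} if it has global dimension $d<\infty$ and, on both sides, $\operatorname{Ext}_C^i(k,C)=0$ for $i\neq d$ while $\operatorname{Ext}_C^d(k,C)$ is one-dimensional. (Some authors also require finite Gelfand--Kirillov dimension, which plays no role here.) A \emph{minimal generating space} is a graded complement of $C_+^2$ in $C_+$; it is f.d.\ if $C$ is left noetherian.

\begin{corollary}\label{cor:AS}
Let $C$ be a left noetherian Artin--Schelter regular algebra of dimension $d$ and $V$ a minimal generating space. Then $A(C,V)$ is a quotient of a left noetherian connected algebra of finite global dimension if and only if $d\le1$.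
\end{corollary}

\begin{proof}
If $d\ge2$, then $\operatorname{Ext}^0_C(k,C)=\operatorname{Ext}^1_C(k,C)=0$ and Theorem~\ref{thm:general} applies.

If $d=0$, the right module $k$ is projective, so its minimal resolution has length $0$. Hence $C=k$, $V=0$ and $A(C,V)=k$.

Let $d=1$. The minimal resolution of $k_C$ is $0\to V\otimes C\to C\to k\to0$. With a homogeneous basis $v_1,\dots,v_s$ of $V$, $\operatorname{Ext}_C^1(k,C)$ is, up to shifts, the cokernel of $C\to C^s$, $c\mapsto(cv_1,\dots,cv_s)$. The image lies in $(C_+)^s$, so the cokernel has dimension at least $s$, and $s\le1$. Since $C\ne k$, $s=1$. Hence $V=kx$, and $C_+=xC$ is free on $x$, so $C=k[x]$. Then $J=0$, and $A(C,V)=k[x]$ is itself left noetherian of global dimension $1$.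
\end{proof}

The polynomial ring $C=k[x_1,\dots,x_n]$ is Artin--Schelter regular of dimension $n$, by its Koszul resolution. With $V=kx_1+\dots+kx_n$ we have $A(C,V)_+\cong C\otimes V$, so $\dim A(C,V)_m=n\binom{m+n-2}{n-1}$ for $m\ge1$. This is a polynomial in $m$ of degree $n-1$, so $A(C,V)$ has Gelfand--Kirillov dimension $n$. Thus over every field there are counterexamples of Gelfand--Kirillov dimension $n$ for every integer $n\ge2$.

\section{Two-sided noetherian counterexamples}\label{sec:twosided}

The algebra $A$ of Theorem~\ref{thm:main} is not right noetherian (Example~\ref{ex:A}). We now give counterexamples that are noetherian on both sides, for fields that are not algebraic over a finite field.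

\begin{theorem}\label{thm:twosided}
Suppose $k$ is not algebraic over a finite field. Then:
\begin{enumerate}
\item[(a)] there is a left and right noetherian connected domain $R$ that is not a quotient of any left noetherian connected algebra of finite global dimension;
\item[(b)] there is a left and right noetherian connected algebra $A'$ that is a quotient neither of a left noetherian nor of a right noetherian connected algebra of finite global dimension.
\end{enumerate}
\end{theorem}

\noindent\textbf{Construction of $R$.} Choose $q\in k^\times$ that is not a root of unity: $q=2$ in characteristic $0$, and otherwise an element transcendental over the prime field. Let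
\[
S=k\langle x,y\rangle/(yx-qxy),\qquad \ell=x-y,\qquad I=\ell S,\qquad R=k+I .
\]
$S$ is a skew polynomial ring in $y$ over $k[x]$, hence a noetherian domain, with basis the monomials $x^iy^j$; so $\dim S_n=n+1$. As $I\cdot I\subset I$, $R$ is a connected subalgebra of $S$, with $R_+=I$. Since $S$ is a domain, $\dim I_n=\dim S_{n-1}=n$ for $n\ge1$, so
\begin{equation}\label{eq:SR}
\dim (S/R)_n=1\quad\text{for } n\ge1,\qquad (S/R)_0=0 .
\end{equation}

\noindent\textbf{Why this $R$.} In Section~\ref{sec:proof} minimality produced more cycles than boundaries: besides $\bar D_{i+1}e=\sum z_jv_j$, the coefficients $z_j$ are cycles too. In $R$ the same effect has another source. A minimal differential $D$ has entries in $I$, and $I$ is a right ideal of the \emph{larger} ring $S$. So $D$ can be applied to columns over $S$, with values in columns over $I\subset R$, and all these values are cycles. The smallest case is $R\xrightarrow{\ell}R$: the boundaries are $\ell R$, the cycles contain $\ell S$, and $\ell S/\ell R\cong S/R$ is infinite-dimensional. What takes work is to prove that $R$ is noetherian, and there we use that $q$ is not a root of unity. For $q=1$, for instance, $R_+/R_+^2=\ell S/\ell^2S$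 is infinite-dimensional and $R$ is not even finitely generated.

\begin{lemma}\label{lem:thin}
For every nonzero left ideal $L$ of $S$ the space $\{u\in S/L:\ell u=0\}$ is f.d. For every nonzero right ideal $K$ of $S$ the space $\{u\in S/K: u\ell=0\}$ is f.d.
\end{lemma}

\begin{proof}
The opposite algebra of $S$ is of the same type, with $q^{-1}$ in place of $q$ and the same $\ell$. So it suffices to treat left ideals. Extending scalars does not change the dimensions of kernels, so we may assume $k$ algebraically closed. We show that $S/L$ is built from finitely many quotients of modules $S/Sl$ with $l$ a linear form, and compute in $S/Sl$.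

\emph{Nonzero homogeneous elements of positive degree in $S$ are products of linear forms.} Let $\tau$ be the automorphism of $k[X,Y]$ with $\tau(X)=qX$, $\tau(Y)=Y$, and define for homogeneous $f,g$
\[
f*g=f\cdot\tau^{\deg f}(g).
\]
This product is associative: both $(f*g)*h$ and $f*(g*h)$ equal $f\cdot\tau^{\deg f}(g)\cdot\tau^{\deg f+\deg g}(h)$. Since $Y*X=qXY=q\,X*Y$, there is a homomorphism from $S$ to $(k[X,Y],*)$ with $x\mapsto X$, $y\mapsto Y$. It maps $x^iy^j$ to $q^{i(i-1)/2}X^iY^j$, so it is an isomorphism. A nonzero form $f$ of degree $n\ge1$ is a commutative product $l_1\cdots l_n$ of linear forms, and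
\[
l_1l_2\cdots l_n=l_1*\tau^{-1}(l_2)*\cdots*\tau^{-(n-1)}(l_n) .
\]

\emph{Reduction to $S/Sl$.} Choose $0\ne f\in L$ homogeneous of degree $n\ge1$ and write $f=l_1\cdots l_n$ in $S$ with linear forms $l_i$. Consider the chain
\[
Sf\subset Sl_2\cdots l_n\subset\cdots\subset Sl_n\subset S .
\]
Since $S$ is a domain, right multiplication by $l_{i+1}\cdots l_n$ is injective and identifies the $i$-th factor $Sl_{i+1}\cdots l_n/Sl_i\cdots l_n$ with a shift of $S/Sl_i$. So $S/L$, a quotient of $S/Sf$, has a finite filtration whose factors are quotients of shifts of modules $S/Sl$ with $l\ne0$ a linear form. For a submodule $N'\subset N$ the dimension of the kernel of left multiplication by $\ell$ on $N$ is at most the sum of those for $N'$ and $N/N'$. Hence it suffices to treat quotients of $M=S/Sl$.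

\emph{The module $M$.} We have $\dim M_n=(n+1)-n=1$. Let $M_n=ke_n$ and
\[
xe_n=a_ne_{n+1},\qquad ye_n=b_ne_{n+1}.
\]
As $M$ is generated by $e_0$, $(a_n,b_n)\ne(0,0)$. Applying $yx=qxy$ to $e_n$ gives $a_nb_{n+1}=qb_na_{n+1}$, that is, $[a_{n+1}:b_{n+1}]=[a_n:qb_n]$ in $\mathbb P^1$. Hence $[a_n:b_n]=[a_0:q^nb_0]$. Now $\ell e_n=(a_n-b_n)e_{n+1}$ is zero if and only if $a_0=q^nb_0$. Since $(a_0,b_0)\neq(0,0)$, this forces $b_0\ne0$, and since $q$ is not a root of unity it holds for at most one $n$. So $\ell$ has a kernel of dimension at most $1$ on $M$. A nonzero submodule of $M$ contains some $e_n$, hence all $e_m$ with $m\ge n$. So the proper quotients of $M$ are f.d., and for them there is nothing to prove.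
\end{proof}

\begin{lemma}\label{lem:Rnoeth}
$R$ is left and right noetherian.
\end{lemma}

\begin{proof}
For an $\mathbb N$-graded ring it is enough that graded one-sided ideals are finitely generated. Indeed, given any left ideal, the components of highest degree of its elements span a graded left ideal; elements of the given ideal whose top components are finitely many homogeneous generators of the latter generate the former, by induction on degree. The same holds on the right. A graded one-sided ideal of $R$ not contained in $R_+$ is $R$ itself, so let $0\ne J\subset R_+=I$ be a graded one-sided ideal of $R$.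

\emph{$J$ a left ideal.} Since $S$ is left noetherian, $SJ=\sum_aSj_a$ for finitely many $j_a\in J$. As $I=IS$,
\[
IJ=I\cdot SJ=\sum_aIj_a\subset\sum_aRj_a .
\]
Also $IJ=\ell SJ$, and $J\subset \ell S\cap SJ$. Sending $\ell s$ to the class of $s$ gives
\[
J/IJ\subset(\ell S\cap SJ)/\ell SJ\cong\{u\in S/SJ:\ell u=0\}
\]
up to a shift. This is f.d.\ by Lemma~\ref{lem:thin}. So $J/\sum_aRj_a$, a quotient of $J/IJ$, is f.d., and $J$ is finitely generated.

\emph{$J$ a right ideal.} $JI=\sum_{j\in J}jI$ is a right ideal of $S$, nonzero because $S$ is a domain. Since $S$ is right noetherian, $JI=\sum_aj_aI\subset\sum_aj_aR$ for finitely many $j_a\in J$. For $s\in S$ we have $sI\subset JI$ if and only if $s\ell\in JI$. Hence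
\[
J/JI\subset\{s\in S:sI\subset JI\}/JI=\{u\in S/JI:u\ell=0\},
\]
which is f.d.\ by Lemma~\ref{lem:thin}. So $J$ is finitely generated.
\end{proof}

\begin{proposition}\label{prop:Rvanish}
A finite minimal complex $T$ over $R$ with f.d.\ total homology is zero.
\end{proposition}

\begin{proof}
Suppose $T\ne0$, let $d$ be the largest index with $T_d=R^{r_d}\neq0$, and let $D_i$ be the matrices of the differentials, with entries in $R_+=I$. As $I$ is a right ideal of $S$, the matrix $D_d$ defines a map $S^{r_d}\to S^{r_{d-1}}$ with image in $I^{r_{d-1}}\subset R^{r_{d-1}}$. Let $K$ be its kernel, a right $S$-module.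

\emph{$K=0$.} The intersection $K\cap R^{r_d}=H_d(T)$ is f.d., and $K/(K\cap R^{r_d})$ embeds in $(S/R)^{r_d}$. So $\dim K_n$ is bounded, by \eqref{eq:SR}. If $K$ contained a homogeneous $v\neq0$, it would contain $vS$, which is isomorphic to a shift of $S$ because $S$ is a domain, and $\dim S_n$ is unbounded.

\emph{Conclusion.} For $s\in S^{r_d}$ we have $D_ds\in T_{d-1}$ and $D_{d-1}(D_ds)=(D_{d-1}D_d)s=0$. So $D_d(S^{r_d})$ consists of cycles of $T_{d-1}$, and since $K=0$,
\[
(S/R)^{r_d}\cong D_d(S^{r_d})/D_d(R^{r_d})\subset H_{d-1}(T),
\]
up to shifts. The right side is f.d., but by \eqref{eq:SR} the left side is infinite-dimensional, a contradiction.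
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:twosided}]
(a) $R$ is a domain, as a subring of $S$, and it is noetherian by Lemma~\ref{lem:Rnoeth}. If $B\to R$ is a surjection with $B$ left noetherian connected of finite global dimension, then Lemmas~\ref{lem:finite} and~\ref{lem:transport}, with $A=E=R$, give a finite minimal complex $T$ over $R$ with $T_0=R$ and f.d.\ total homology. This contradicts Proposition~\ref{prop:Rvanish}.

(b) Let $A'=R\times_kR^{\mathrm{op}}$ be the fiber product over the augmentations $R\to k$ and $R^{\mathrm{op}}\to k$. In the exact sequence $0\to R_+\to A'\to R^{\mathrm{op}}\to0$ the algebra $A'$ acts on $R_+$, on both sides, through the projection $A'\to R$. So $R_+$ and $R^{\mathrm{op}}$ are noetherian $A'$-modules on both sides, and $A'$ is noetherian. If $A'$ were a quotient of a left noetherian connected algebra of finite global dimension, so would be its quotient $R$, against (a). If $A'$ were a quotient of a right noetherian connected algebra $B$ of finite global dimension, so would be $R^{\mathrm{op}}$. Then $R$ would be a quotient of the left noetherian algebra $B^{\mathrm{op}}$ of finite global dimension, again against (a).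
\end{proof}

\section{Finite-dimensional algebras}\label{sec:fd}

\begin{theorem}\label{thm:fd}
Every finite-dimensional connected $k$-algebra is a quotient of a left and right noetherian connected $k$-algebra of finite global dimension.
\end{theorem}

\begin{proof}
Let $A$ be generated by homogeneous elements $v_1,\dots,v_s$ of positive degrees, and let $N\ge1$ be such that $A_{\ge N}=0$. We look for an algebra between the free algebra and $A$ that is noetherian of finite global dimension; enveloping algebras of f.d.\ Lie algebras have both properties.

Let $F$ be the free algebra on symbols $v_1,\dots,v_s$ with these degrees and $L\subset F$ the free Lie algebra on them. Then $F=U(L)$ (Witt; see \cite[\S3]{Bourbaki}). The subspace $L_{\ge N}$ is an ideal of $L$ of finite codimension, since $L$ lives in positive degrees and each $F_n$ is f.d. Put $\mathfrak g=L/L_{\ge N}$, an f.d.\ graded Lie algebra. Then $U(\mathfrak g)=F/(L_{\ge N})$ is connected and noetherian, and its global dimension is $\dim\mathfrak g<\infty$ \cite{CE}. Since $L_{\ge N}\subset F_{\ge N}$ maps to $0$ in $A$, the surjection $F\to A$ factors through $U(\mathfrak g)$.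
\end{proof}

\noindent\textbf{Scope.} A left noetherian connected algebra is finitely generated, so it has Gelfand--Kirillov dimension $0$ exactly when it is f.d. By Bergman's gap theorem no algebra has Gelfand--Kirillov dimension strictly between $0$ and $1$ or strictly between $1$ and $2$. Over every field, the answer to the question of Section~\ref{sec:intro} is always yes in dimension $0$, and it can be no in every integral dimension at least $2$. So below dimension $2$ only dimension exactly $1$ remains, and the results above do not decide it. Nor do they treat nonintegral dimensions above $2$, or decide whether there are two-sided noetherian counterexamples over fields algebraic over a finite field.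

\begin{thebibliography}{9}

\bibitem{NCAG}
\emph{Non-Commutative Algebraic Geometry}, \texttt{https://github.com/pzadunaisky/Mathematics}.

\bibitem{Bourbaki}
Bourbaki, \emph{Lie} II, \S3.

\bibitem{CE}
Cartan--Eilenberg.

\end{thebibliography}

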